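# A double frame that no straight-line drawing can hold: crossing number against rectilinear crossing number

## 1. The double frame and its eight chords

Take a hexagonal cycle whose corners are named, in cyclic order, $u,a,b,v,b',a'$. Join $a$ to $a'$ and $b$ to $b'$ by two further paths, the rungs. This is a ladder-like piece with tips $u$ and $v$. Now take two such pieces, glue them at the tips, and add a few edges that run along the outside.

**Definition (frame, double frame, chords).** For $i=1,2$ a *frame* $H^i$ with *hubs* $u,a_i,b_i,v,b_i',a_i'$ is the union of eight pairwise internally disjoint paths: six of them join the pairs $ua_i,\ a_ib_i,\ b_iv,\ vb_i',\ b_i'a_i',\ a_i'u$ and form a cycle $C^i$, and the other two, the *rungs*, are a path $\alpha_i$ from $a_i$ to $a_i'$ and a path $\beta_i$ from $b_i$ to $b_i'$. A *double frame* is $H=H^1\cup H^2$ where $H^1$ and $H^2$ share exactly $u$ and $v$. Its *chords* are the eight edges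
$$ub_i,\quad va_i,\quad ub_i',\quad va_i'\qquad (i=1,2),$$
which are not edges of $H$. We write $A^i$ for the $u$–$v$ arc of $C^i$ through $a_i,b_i$, and $B^i$ for the one through $a_i',b_i'$.

With curved edges this graph is easy to draw. Cut the sphere by four arcs from $u$ to $v$ into four lunes, in cyclic order $D^1,T,D^2,B$. Place $a_i,b_i$, in this order from $u$, on the arc between $D^i$ and $T$, and $a_i',b_i'$ on the arc between $D^i$ and $B$. Let $C^i$ be the boundary of $D^i$ and draw the two rungs inside $D^i$. The chords $ub_1,va_1,ub_2,va_2$ go into $T$ and the primed ones into $B$. The boundary of $T$ reads $u,a_1,b_1,v,b_2,a_2$, so in $T$ only $ub_1$ crosses $va_1$ and $ub_2$ crosses $va_2$. The same holds in $B$. There are four crossings in all, and no edge of $H$ is crossed.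

With straight edges the picture breaks. Section 5 proves:

> In a straight-line drawing of a graph that contains a double frame and its chords, some edge of the double frame is crossed.

This is what the object is for. We shall build graphs with a fixed small crossing number in which any drawing with few crossings must leave some double frame uncrossed. A straight-line drawing of such a graph then needs many crossings.

One frame alone is no obstruction. Put $u=(-2,0)$, $v=(2,0)$, $a=(-1,3)$, $b=(1,3)$, $a'=(-1,-3)$, $b'=(1,-3)$. These are the corners of a convex hexagon, in the order $u,a,b,v,b',a'$. Draw $C$ as this hexagon and the four chords as straight diagonals inside it: $ub$ and $va$ cross at $(0,2)$, $ub'$ and $va'$ cross at $(0,-2)$, and there are no other crossings. Draw the rungs outside as the polygonal paths $a,(-4,3),(-4,-3),a'$ and $b,(4,3),(4,-3),b'$. Bends are allowed, since rungs are paths that may have inner vertices. The frame is uncrossed. Notice the square with corners $(-2,0),(0,2),(2,0),(0,-2)$, formed by the halves of the chords next to $u$ and $v$: the frame lies outside it. This is forced, and the trouble with two frames is that each would have to lie outside its own quadrilateral and inside the other one.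

## 2. Crossing numbers with curved and with straight edges

All graphs are finite and simple. A *drawing* of $G$ in the plane represents vertices by distinct points and each edge by a simple arc joining the points of its endpoints, such that no edge passes through a vertex other than its endpoints, any two edges have only finitely many common points, and each common point of two edges is a shared endpoint or a proper crossing (the arcs cross there rather than touch). Crossings are counted over pairs of edges, so three edges through one common point contribute three crossings. The *crossing number* $\operatorname{cr}(G)$ is the smallest number of crossings in a drawing of $G$. In a *straight-line drawing* every edge is the segment between its endpoints, and the *rectilinear crossing number* $\overline{\mathrm{cr}}(G)$ is the smallest number of crossings in a straight-line drawing. Clearly $\operatorname{cr}(G)\le\overline{\mathrm{cr}}(G)$. We also draw on the sphere $S^2=\mathbb R^2\cup\{\infty\}$; deleting a point off the drawing leads back to the plane.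

For $\operatorname{cr}(G)=0$ the two numbers agree: by the Fáry–Wagner theorem every planar graph has a planar straight-line drawing. For $K_5$ one can check by hand that both are $1$. It is not planar, and with the points $A=(0,0)$, $B=(6,0)$, $C=(3,6)$, $D=(2,2)$, $E=(4,2)$ the only crossing of segments is that of $AE$ and $BD$ at $(3,\tfrac32)$. In general, Bienstock and Dean showed that $\overline{\mathrm{cr}}(G)=\operatorname{cr}(G)$ whenever $\operatorname{cr}(G)\le3$.

Can $\overline{\mathrm{cr}}$ be bounded in terms of $\operatorname{cr}$ if the graph is well connected? We call $G$ *$r$-connected* if it has more than $r$ vertices and deleting any at most $r-1$ vertices leaves a connected graph. The conjecture of Hernández-Vélez, Leaños and Salazar, listed in "Crossing Numbers: Some Open Questions" (http://webfiles.birs.ca/workshops/2018/18w5029/files/SchaeferCrossingNumbersVariants.pdf), says: there is a function $f:\mathbb N\to\mathbb N$ with $\overline{\mathrm{cr}}(G)\le f(\operatorname{cr}(G))$ for every 3-connected graph $G$. It is false.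

**Theorem 1.** Let $r\in\{2,3,4,5\}$, $k\ge2r$, $m\ge1$. There is an $r$-connected graph $G$ with $\operatorname{cr}(G)=k$ and $\overline{\mathrm{cr}}(G)>m$.

With $r=3$ and $k=6$, a function $f$ as in the conjecture would have $f(6)>m$ for every $m$, which is impossible. So already among 3-connected graphs with crossing number exactly $6$ the rectilinear crossing number is unbounded.

**Theorem 2.** If $G$ has minimum degree at least $6$ (for instance, if $G$ is 6-connected) and $\operatorname{cr}(G)=k$, then $\overline{\mathrm{cr}}(G)\le\binom{26k-12}{2}$.

**Theorem 3.** Theorem 1 remains true with "straight-line drawing" replaced by "pseudolinear drawing" (defined in Section 9): for the same $r,k,m$ there is an $r$-connected graph $G$ with $\operatorname{cr}(G)=k$ all of whose pseudolinear drawings have more than $m$ crossings.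

**Corollary 4.** For an integer $r\ge1$, $\overline{\mathrm{cr}}$ is bounded by a function of $\operatorname{cr}$ on the class of $r$-connected graphs if and only if $r\ge6$.

*Proof of Corollary 4 from Theorems 1 and 2.* Let $r\ge6$. An $r$-connected graph has minimum degree at least $r$: if $\deg w\le r-1$, deleting the neighbors of $w$ would leave $w$ and at least one other vertex, with $w$ isolated. So Theorem 2 applies. For $2\le r\le5$ use Theorem 1 with $k=2r$ and all $m$. For $r=1$ use the 2-connected examples, which are 1-connected. $\square$

These notes do not settle whether $6$ is the least crossing number at which the failure occurs for 3-connected graphs: $\operatorname{cr}\le3$ is excluded by Bienstock and Dean, and the cases $\operatorname{cr}\in\{4,5\}$ are left open here.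

## 3. Straightening at small degree, and why six is a threshold

A sensible first attempt to prove the conjecture is to keep the uncrossed part of an optimal drawing, straighten it by Fáry–Wagner, and put the few vertices of crossed edges back in. All damage is confined to edges at those vertices.

**Lemma 5.** Let $G$ have a drawing in which $S$ is the set of all endpoints of crossed edges, and let $s^*$ be the number of edges incident with $S$. Then $\overline{\mathrm{cr}}(G)\le\binom{s^*}{2}$.

*Proof.* **Step 1: replace $S$ by one vertex per face.** An edge with no end in $S$ is uncrossed, so $G-S$ is drawn as a plane graph. An edge incident with $S$ does not meet $G-S$ in its interior, because the edges of $G-S$ are uncrossed and no edge passes through a vertex. So its interior lies in one face of $G-S$. A vertex $s\in S$ does not lie on the drawing of $G-S$, so it lies in a face, and this open face must contain the interiors of all edges at $s$. In particular adjacent vertices of $S$ lie in the same face. For each face $\Phi$ with $S_\Phi:=S\cap\Phi\ne\emptyset$ let $N_\Phi$ be the set of neighbors of $S_\Phi$ outside $S$; they lie on the boundary of $\Phi$. Put a new vertex $z_\Phi$ into $\Phi$ and join it to all of $N_\Phi$ without crossings.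 (Textbook fact: a vertex placed in a face of a plane graph can be joined in this way to any set of vertices on the boundary of that face.) Doing this in all such faces gives a simple planar graph $G^*$ on $(V(G)\setminus S)\cup\{z_\Phi\}$.

**Step 2: straighten and blow up.** By Fáry–Wagner, $G^*$ has a planar straight-line drawing $\Gamma$. A small perturbation keeps it planar, so we may assume that no three vertices are collinear. Choose $\varepsilon>0$ such that $\Gamma$ stays a planar straight-line drawing when any one $z_\Phi$ is moved by less than $\varepsilon$, and such that the $\varepsilon$-disc around $z_\Phi$ is disjoint from all edges of $\Gamma$ not incident with $z_\Phi$. Delete all $z_\Phi$, place each vertex of $S_\Phi$ within $\varepsilon$ of $z_\Phi$ so that no three vertices of $G$ are collinear, and draw all edges of $G$ straight. This is a straight-line drawing of $G$.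

**Step 3: count.** Edges of $G-S$ do not cross each other. An edge $sw$ with $s\in S_\Phi$, $w\notin S$ is the edge $z_\Phi w$ of $\Gamma$ with $z_\Phi$ moved to $s$, so it crosses no edge of $G-S$. An edge between two vertices of $S$ has both ends in the same $S_\Phi$, so it lies in the $\varepsilon$-disc of $z_\Phi$ and crosses no edge of $G-S$. Hence in every crossing pair both edges are incident with $S$, and two segments cross at most once. $\square$

So for fixed $\operatorname{cr}(G)$ the conjecture could fail only through large degrees: with $\operatorname{cr}(G)=k$ at most $2k$ edges are crossed in an optimal drawing, hence $|S|\le4k$ and $s^*\le4k\Delta$ with $\Delta$ the maximum degree. If all degrees are at least $6$, Euler's formula limits the large ones.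

*Proof of Theorem 2.* Let $n=|V(G)|$, $e=|E(G)|$. Minimum degree at least $6$ gives $n\ge7$. Deleting one edge from each crossing pair of an optimal drawing, at most $k$ edges in all, leaves a planar graph, so $e\le3n-6+k$ and
$$\sum_w(\deg w-6)=2e-6n\le2k-12. \tag{1}$$
All summands are nonnegative; in particular $k\ge6$. In an optimal drawing at most $2k$ edges are crossed, so $|S|\le4k$ and
$$s^*\le\sum_{w\in S}\deg w=6|S|+\sum_{w\in S}(\deg w-6)\le 24k+(2k-12)=26k-12 .$$
Apply Lemma 5. $\square$

The attempt stops exactly at the sign of the summands in (1). If vertices of degree $5$ are allowed, they can pay for vertices of arbitrarily large degree, and $s^*$ is no longer bounded. The counterexamples must use this: their crossed edges must have ends of huge degree. The block in Section 7 has six vertices of degree $L+1$ with $L$ as large as we like, paid for by $6L$ vertices of degree $5$.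

## 4. The faces of an uncrossed double frame

Throughout this section and the next, $G$ is a graph that contains a double frame $H$ as a subgraph and its eight chords as edges. We say that a drawing of $G$ *leaves $H$ uncrossed* if no edge of $H$ is crossed by any edge of $G$. Then
$$\text{every edge of } G \text{ outside } H \text{ meets } H \text{ only in endpoints of that edge},\qquad H^1\cap H^2=\{u,v\} \tag{2}$$
as point sets. We view drawings on the sphere $S^2$.

We use these textbook facts. A simple closed curve $C$ in $S^2$ has exactly two complementary components, its *sides*, each with boundary $C$; a side of a simple closed curve is called a *Jordan domain*. If $\Delta$ is a Jordan domain with boundary $C$, and $\omega$ is an arc with two distinct ends on $C$ and interior in $\Delta$, then $\omega$ splits $\Delta$ into exactly two Jordan domains, bounded by $\omega$ together with one or the other of the two arcs of $C$ between the ends of $\omega$. Finally, a connected set stays connected when points of its closure are added.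

**Lemma 6.** Let $H$ be drawn on $S^2$ without crossings. There are pairwise disjoint Jordan domains $D^1,D^2,F,F'$ whose union is $S^2-(C^1\cup C^2)$, such that $D^i$ has boundary $C^i$ and contains the interiors of $\alpha_i$ and $\beta_i$, and
$$F \text{ is bounded by } A^1\cup X,\qquad F'\text{ is bounded by } B^1\cup X',\qquad \{X,X'\}=\{A^2,B^2\}.$$
The faces of $H$ are $F$, $F'$, three faces in $D^1$ and three in $D^2$; those in $D^i$ have on their boundaries exactly the hubs $\{u,a_i,a_i'\}$, $\{a_i,b_i,b_i',a_i'\}$, $\{b_i,v,b_i'\}$ respectively.

*Proof.* **Step 1: both rungs lie on the side of $C^1$ away from $H^2$.** Suppose a side $\Delta$ of $C^1$ contains the interior of $\alpha_1$. Then $\alpha_1$ splits $\Delta$ into two domains, one whose boundary contains $u$ and not $v$, the other whose boundary contains $v$ and not $u$, since $a_1,a_1'$ separate $u$ from $v$ on $C^1$. Every face of $H^1$ inside $\Delta$ lies in one of them, so none has both $u$ and $v$ on its boundary. The same holds if $\Delta$ contains the interior of $\beta_1$, because $b_1,b_1'$ also separate $u$ from $v$ on $C^1$. Now $H^2-\{u,v\}$ is connected (two open arcs joined by rungs), disjoint from $H^1$, and has $u,v$ in its closure. So it lies in a face of $H^1$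 with both $u$ and $v$ on the boundary. Let $E^1$ be the side of $C^1$ containing this face. By what we just saw, $E^1$ contains neither rung, so both rungs of $H^1$ lie in the other side, which we call $D^1$. Define $E^2\supset H^1-\{u,v\}$ and $D^2$ in the same way with the roles exchanged.

**Step 2: $D^1\cap D^2=\emptyset$.** The set $D^1\cup(C^1-\{u,v\})$ is connected. It is disjoint from $C^2$, because $C^2-\{u,v\}\subset E^1$ and $C^1\cap C^2=\{u,v\}$. So it lies in one side of $C^2$. It contains $H^1-\{u,v\}$, which lies in $E^2$. Hence $D^1\subset E^2$.

**Step 3: cut $E^1$.** The arc $A^2$ joins $u$ to $v$ inside $E^1$ and splits it into domains bounded by $A^1\cup A^2$ and $A^2\cup B^1$. The interior of $B^2$ lies in one of them. If it lies in the second, it splits that domain into domains bounded by $A^2\cup B^2$ and $B^2\cup B^1$; then $X=A^2$, $X'=B^2$. If it lies in the first, it splits that one into domains bounded by $A^1\cup B^2$ and $B^2\cup A^2$; then $X=B^2$, $X'=A^2$. In either case $E^1$ is divided into three Jordan domains: $F$ bounded by $A^1\cup X$, $F'$ bounded by $B^1\cup X'$, and a third one bounded by $A^2\cup B^2=C^2$. The third is a side of $C^2$ contained in $E^1$, so it contains no point of $C^1$; thus it is not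 $E^2$, and it is $D^2$.

**Step 4: list the faces.** The rungs lie in $D^1$ and $D^2$, so $F$ and $F'$ are faces. In $D^i$, the rung $\alpha_i$ cuts off a domain with hubs $u,a_i,a_i'$ on its boundary. The ends of $\beta_i$ lie on the boundary of the other part only, so $\beta_i$ lies in that part and splits it into a domain with hubs $a_i,b_i,b_i',a_i'$ and one with hubs $b_i,v,b_i'$. $\square$

**Lemma 7 (parity).** Two arcs in a closed Jordan domain with interiors in the open domain, four distinct endpoints on the boundary, and finitely many common points, all proper crossings, cross an odd number of times if the endpoints interleave on the boundary, and an even number of times otherwise.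

*Proof.* The first arc splits the domain into two Jordan domains. The second arc changes from one to the other exactly at the crossings. Its initial and final pieces lie in different parts if and only if its two endpoints lie on different boundary arcs between the ends of the first arc, that is, if and only if the endpoints interleave. $\square$

**Lemma 8.** Let a drawing of $G$ leave $H$ uncrossed.

1. The chords $ub_i$ and $va_i$ lie (apart from their ends) in the one of $F,F'$ whose boundary contains $A^i$; the chords $ub_i'$ and $va_i'$ lie in the one whose boundary contains $B^i$. For fixed $i$ these two faces are different.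
2. Each of the four pairs $\{ub_i,va_i\}$, $\{ub_i',va_i'\}$, $i=1,2$, crosses an odd number of times.
3. If $a_1a_2$ is an edge of $G$ outside $H$, it crosses $ub_1$ and $ub_2$. If $b_1b_2$ is such an edge, it crosses $va_1$ and $va_2$. If $a_1'a_2'$ is such an edge, it crosses $ub_1'$ and $ub_2'$.

*Proof.* 1. By (2) the interior of a chord lies in one face of $H$, and both its ends are on the boundary of that face. By Lemma 6 no face in $D^1\cup D^2$ has both $u$ and $b_i$ on its boundary, nor both $v$ and $a_i$, and the same holds for the primed pairs. So every chord lies in $F$ or $F'$. The hubs $a_i,b_i$ are interior points of $A^i$, and $A^i$ belongs to the boundary of exactly one of $F,F'$; likewise for $B^i$, and it is the other one.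

2. The chords $ub_i,va_i$ lie in a common Jordan domain on whose boundary $A^i$ shows the order $u,a_i,b_i,v$. So $\{u,b_i\}$ and $\{v,a_i\}$ interleave, and Lemma 7 applies. The primed pair is the same with $B^i$.

3. The edge $a_1a_2$ lies in a face with $a_1,a_2$ on its boundary. No face in $D^1\cup D^2$ qualifies, and $a_1$ is not on the boundary of $F'$. So the face is $F$, and $a_2\in X$ gives $X=A^2$. The boundary of $F$ then has the cyclic order
$$u,\ a_1,\ b_1,\ v,\ b_2,\ a_2 ,$$
and $ub_1,ub_2$ lie in $F$ by part 1. In this order $\{a_1,a_2\}$ interleaves with $\{u,b_1\}$ and with $\{u,b_2\}$, so by Lemma 7 both pairs cross. Likewise $b_1b_2$ forces $X=A^2$ and lies in $F$, and $\{b_1,b_2\}$ interleaves with $\{v,a_1\}$ and $\{v,a_2\}$. Finally, $a_1'a_2'$ must lie in $F'$, since $a_1'\in B^1$; hence $X'=B^2$, the boundary order of $F'$ is $u,a_1',b_1',v,b_2',a_2'$, and the first argument applies. $\square$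

## 5. Two quadrilaterals, each on the wrong side of the other

Now suppose in addition that any two edges of the drawing have at most one common point. Straight-line drawings have this property, and so will the drawings of Section 9. By Lemma 8 the chords $ub_i$ and $va_i$ have exactly one common point $x_i$, and $ub_i'$, $va_i'$ have exactly one common point $x_i'$. For points $p,q$ on an edge let $[p,q]$ be the part of the edge between them. Let $W_i$ be the closed curve
$$u\to x_i\to v\to x_i'\to u$$
along $ub_i,\ va_i,\ va_i',\ ub_i'$. In the one-frame picture of Section 1 it is the square.

**Lemma 9.** Let a drawing of $G$ leave $H$ uncrossed, and let any two edges have at most one common point. For $i=1,2$: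

1. $W_i$ is a simple closed curve, $W_i\cap H=\{u,v\}$, and one of its two arcs between $u$ and $v$ has its interior in $F$, the other in $F'$.
2. $H^1-\{u,v\}$ and $H^2-\{u,v\}$ lie in different components of $S^2-W_i$. Let $I_i$ be the component containing $H^i-\{u,v\}$ and $O_i$ the other one, so that $H^{3-i}-\{u,v\}\subset O_i$.
3. The tails $(x_i,b_i]$, $(x_i,a_i]$, $(x_i',b_i']$, $(x_i',a_i']$ lie in $I_i$.

*Proof.* 1. The pieces $[u,x_i]$ and $[x_i,v]$ meet only in $x_i$, because $ub_i$ and $va_i$ do. So $u\,x_i\,v$ is a simple arc, and similarly $u\,x_i'\,v$. By Lemma 8(1) their interiors lie in the two different faces $F,F'$ of $H$. This gives all claims.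

2. The purpose is to identify the two sides of $W_i$. Let $\omega$ and $\omega'$ be the arcs of $W_i$ in $F\cup\{u,v\}$ and in $F'\cup\{u,v\}$. Then $\omega$ splits $F$ into a domain $F^1$ bounded by $\omega\cup A^1$ and a domain $F^2$ bounded by $\omega\cup X$; and $\omega'$ splits $F'$ into $F'^1$ bounded by $\omega'\cup B^1$ and $F'^2$ bounded by $\omega'\cup X'$. For $s=1,2$ put
$$Z_s=\bigl(\overline{D^s}-\{u,v\}\bigr)\cup F^s\cup F'^s .$$
The set $\overline{D^s}-\{u,v\}$ is connected, and it contains open arcs of $C^s$ that lie on the boundaries of $F^s$ and of $F'^s$; so $Z_s$ is connected. The sets $Z_1,Z_2$ are disjoint, since $\overline{D^1}\cap\overline{D^2}=\{u,v\}$. By Lemma 6, together they cover $S^2-W_i$, and they do not meet $W_i$. As $S^2-W_i$ has exactly two components, $Z_1$ and $Z_2$ are these components. Finally $H^s-\{u,v\}\subset\overline{D^s}-\{u,v\}\subset Z_s$.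

3. Consider $(x_i,b_i]$. Except for $b_i$ it lies in one of $F,F'$, and in that face $W_i$ consists only of parts of $[u,x_i]$ and $[x_i,v]$. The first is disjoint from $(x_i,b_i]$ because $ub_i$ is a simple arc, the second because it meets $ub_i$ only in $x_i$. Also $b_i\notin W_i$ by part 1. So $(x_i,b_i]$ is connected, misses $W_i$, and contains $b_i\in I_i$. The other tails are treated in the same way. $\square$

So topology puts the tails on the frame's own side of $W_i$, and the other frame on the other side. Straightness now decides which side is the bounded one.

**Proposition 10.** No straight-line drawing of $G$ leaves $H$ uncrossed.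

*Proof.* Suppose there is one. Lemma 9 applies, and each $W_i$ is a simple quadrilateral with corners $u,x_i,v,x_i'$.

**Step 1: $I_i$ is the unbounded side of $W_i$.** Otherwise $I_i$ is the interior of the quadrilateral. By Lemma 9(3), the extension of the side $ux_i$ beyond $x_i$, toward $b_i$, enters the interior. So the interior sector at $x_i$ contains in its interior the direction opposite to $x_iu$, and the interior angle at $x_i$ exceeds $\pi$. In the same way the extension of $ux_i'$ toward $b_i'$ shows that the interior angle at $x_i'$ exceeds $\pi$. But the four interior angles of a simple quadrilateral are positive and sum to $2\pi$, a contradiction.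

**Step 2: each frame sits inside the other quadrilateral, which is absurd.** By Step 1, $O_1,O_2$ are the bounded interiors of $W_1,W_2$. Since $x_2\in ub_2$ and $x_2'\in ub_2'$, the curve $W_2$ and its interior $O_2$ lie in $\operatorname{conv}\{u,v,b_2,b_2'\}$. As $O_2$ is open, and $b_1,b_1'\in H^1-\{u,v\}\subset O_2$,
$$b_1,b_1'\in O_2\subset\operatorname{int}\operatorname{conv}\{u,v,b_2,b_2'\},\qquad b_2,b_2'\in O_1\subset\operatorname{int}\operatorname{conv}\{u,v,b_1,b_1'\},$$
the second by symmetry. Let $P=\operatorname{conv}\{u,v,b_1,b_1',b_2,b_2'\}$. All four points $b_1,b_1',b_2,b_2'$ are interior points of $P$, hence none of them is an extreme point of $P$. The convex hull of a finite set is the convex hull of its extreme points, which belong to the set. So $P$ is the segment $uv$ and has empty interior, although it contains the nonempty open set $O_2$. This is a contradiction. $\square$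

## 6. Bundles of paths, and the 2-connected case

Proposition 10 speaks only about drawings that leave the frame uncrossed. To force this, supply many candidates for each frame path.

**Lemma 11.** Let $m\ge1$ and let $G$ contain the hubs of a double frame and the eight chords. Suppose that for each of the 16 pairs of hubs to be joined by a frame path there is a family of $2m+1$ paths of length at least $2$, such that all paths of all 16 families are pairwise internally disjoint, have no hub as an inner vertex, and contain no chord. Then in every drawing of $G$ with at most $m$ crossings there is a double frame $H$, made of one path from each family, that is left uncrossed. In particular $\overline{\mathrm{cr}}(G)>m$.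

*Proof.* A crossing involves two edges, so at most $2m$ edges are crossed. Every edge on one of the paths has an end that is an inner vertex of that path, so it lies on no other of the paths. Hence the $2m+1$ paths of a family are edge-disjoint, and one of them has no crossed edge. The 16 paths chosen in this way form a double frame. The last claim follows from Proposition 10. $\square$

In the smallest case this finishes the job. Let $m\ge4$, take the ten hubs and the eight chords, and for each of the 16 pairs add $2m+1$ paths of length $2$ through new vertices. Call the result $G_0$.

- $\operatorname{cr}(G_0)=4$. In the picture of Section 1, replace each frame path by a bundle of $2m+1$ parallel paths; this has four crossings. Conversely, a drawing with at most $m$ crossings leaves some double frame uncrossed, and then Lemma 8(2) gives four crossing pairs; a drawing with more than $m$ crossings has more than $4$.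
- $\overline{\mathrm{cr}}(G_0)>m$ by Lemma 11.
- $G_0$ is 2-connected. If a new vertex is deleted, any two hubs that were joined by a bundle are still joined. If a hub is deleted, what remains of each cycle of bundles still connects its remaining hubs, the two cycles still share $u$ or $v$, and every new vertex keeps a neighboring hub.

So 2-connectedness does not suffice, already at crossing number $4$. This construction stops at connectivity exactly $2$: deleting the two hubs of a bundle isolates each of its middle vertices. Joining the middle vertices of one bundle to each other does not help, for the two hubs still cut off the inside of the bundle from the rest. To get further, all bundles of one frame have to be woven into a single planar piece that is highly connected as a whole. By Theorem 2, 6-connected is out of reach; the next section achieves 5-connected.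

## 7. A hexagon of triangular lattice with six hubs

**Construction of $Q$.** Let $M\ge3$ and $L=3M$. Let $\Lambda$ be the graph on all $(x,y,z)\in\mathbb Z^3$ with $x+y+z=0$ and $|x|,|y|,|z|\le L$, two vertices being adjacent if and only if their difference is a permutation of $(1,-1,0)$. This is a hexagonal piece of the triangular lattice. (If one allowed $L=1$, it would be a $6$-cycle with a center joined to all of it.) It has six sides. Add six pairwise nonadjacent new vertices, the hubs, each joined to all $L+1$ vertices of one side:
$$u:\ x=L,\quad a:\ z=-L,\quad b:\ y=L,\quad v:\ x=-L,\quad b':\ z=L,\quad a':\ y=-L .$$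
Call the result $Q$.

The sides occur around the hexagon in the cyclic order $u,a,b,v,b',a'$. Consecutive sides share a corner: $(L,0,-L)$ for $u,a$; $(0,L,-L)$ for $a,b$; $(-L,L,0)$ for $b,v$; $(-L,0,L)$ for $v,b'$; $(0,-L,L)$ for $b',a'$; $(L,-L,0)$ for $a',u$. So the corners are the permutations of $(L,0,-L)$. Draw $\Lambda$ as a regular lattice hexagon inside a larger concentric circle, and put each hub on the circle in the direction of the midpoint of its side. The edges at a hub form a fan in the $60^\circ$ sector over its side, and fans of neighboring sides meet only in the common corner. So $Q$ is drawn without crossings in a closed disc, exactly the hubs lie on the boundary circle, and they occur in the cyclic order $u,a,b,v,b',a'$. Coordinate permutations and negation are symmetries of $Q$ that permute the hubs; they are transitive on hubs and on corners.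

Inner lattice vertices have degree $6$, the $6L$ vertices on the sides have degree $5$ (a corner has three lattice neighbors and two hubs), and hubs have degree $L+1$. This is the trade announced in Section 3.

**Lemma 12.** $Q$ is 5-connected.

*Proof.* Let $|X|\le4$ be a set of vertices and $h=\lfloor L/2\rfloor$; then $h\ge4$ since $L\ge9$. For a coordinate, say $x$, and $|i|\le L$, the *line* $x=i$ is the set of vertices of $\Lambda$ with $x=i$; it induces a path. Lines $x=i$ and $y=j$ meet if and only if $|i+j|\le L$, since the meeting point must have $z=-i-j$; similarly for other pairs of coordinates. A line is *good* if it avoids $X$, and *core* if its index has absolute value at most $h$.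

**Step 1: a connected core.** In each of the three directions there are $2h+1\ge9$ disjoint core lines, so at least one of them is good. Two good core lines of different directions meet, because $2h\le L$, and they meet outside $X$. Two good core lines of the same direction both meet a good core line of another direction. So the union $K$ of all good core lines is connected in $Q-X$. We show that every vertex outside $X$ is joined to $K$ in $Q-X$.

**Step 2: hubs.** By symmetry take $u\notin X$. The lines $y=j$ with $-h\le j\le0$ are at least $5$ disjoint core lines, and each contains the neighbor $(L,j,-L-j)$ of $u$. One of them is good, so $u$ is adjacent to $K$.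

**Step 3: lattice vertices when few hubs are deleted.** Let $w\in\Lambda$, $w\notin X$, and let $t$ be the number of hubs in $X$; suppose $t\le1$. There are six lattice directions $\delta$, each with $+1$ in one coordinate $\alpha$ and $-1$ in another coordinate $\beta$. Let $P_\delta$ run from $w$ through $w+\delta,w+2\delta,\dots$ to the last vertex in $\Lambda$. There $\alpha=L$ or $\beta=-L$, and we let $P_\delta$ continue to the hub of that side (either one, if both hold). Each lattice vertex other than $w$ lies on at most one $P_\delta$. Each hub is the end of at most two of these paths, since only two directions increase a given coordinate and only two decrease it. So $X$ meets at most $4$ of the six paths if $t=0$, and at most $3+2=5$ if $t=1$. Some $P_\delta$ avoids $X$. It joins $w$ to a surviving hub, which is joined to $K$ by Step 2.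

**Step 4: lattice vertices when $t\ge2$.** Now $|X\cap\Lambda|\le2$. The three lines through $w$ pairwise meet only in $w\notin X$, so one of them is good; by symmetry it is $x=i$ with $i\ge0$. It meets all lines $y=j$ with $-h\le j\le0$, because $-h\le i+j\le L$. These are at least $5$ disjoint core lines, at most two of which meet $X$. So $w$ is joined to $K$ along $x=i$. $\square$

**Lemma 13.** For each of the eight pairs $ua,\ ab,\ bv,\ vb',\ b'a',\ a'u,\ aa',\ bb'$ there is a family of $M$ paths in $Q$ joining the pair, such that all $8M$ paths are pairwise internally disjoint, have all internal vertices in $\Lambda$, and have length at least $2$.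

*Proof.* **Step 1: nested paths around a corner.** Let $P=(L,0,-L)$, the corner on the sides of $u$ and $a$. For $0\le j<M$ let $D_j(P)$ be the set of vertices
$$(L-s,\ s-\rho,\ -L+\rho),\qquad s,\rho\ge0,\quad \max(s,\rho)=j .$$
In the order $(s,\rho)=(0,j),(1,j),\dots,(j,j),(j,j-1),\dots,(j,0)$ consecutive vertices differ by $(-1,1,0)$ or $(0,1,-1)$, so this is a path. It starts on the side $x=L$ of $u$ and ends on the side $z=-L$ of $a$. For example $D_0(P)=\{P\}$, and $D_1(P)$ is the path $(L,-1,-L+1),\ (L-1,0,-L+1),\ (L-1,1,-L)$. So $u\,D_j(P)\,a$ is a $u$–$a$ path, and the sets $D_j(P)$ are disjoint for different $j$. The other five corners are treated by symmetry and serve the pairs $ab,bv,vb',b'a',a'u$. Vertices of $D_j(P)$ differ from $P$ by at most $M-1$ in each coordinate, while two different corners differ by at least $L>2(M-1)$ in some coordinate. So the sets belonging to different corners are disjoint.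

**Step 2: the rungs.** For $aa'$ use the lines $x=i$, $M+1\le i\le2M$: each is a path with one end on $y=-L$, the side of $a'$, and the other on $z=-L$, the side of $a$. For $bb'$ use the lines $x=-i$, $M+1\le i\le2M$: their ends lie on $z=L$, the side of $b'$, and on $y=L$, the side of $b$. Since corners have $x\in\{L,0,-L\}$, all vertices of the sets in Step 1 have $|x|\le M-1$ or $|x|\ge L-(M-1)=2M+1$. So these lines are disjoint from them, and they are disjoint from each other. $\square$

## 8. Assembling $G$: connectivity $r$, crossing number $k$

Fix $r\in\{2,3,4,5\}$ and $k\ge2r$. In Theorem 1 a larger $m$ gives a stronger statement, so we may assume $m\ge2k$. Put $M=2m+1$ and $L=3M=6m+3$.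

**Construction of $G$.** Take two copies $Q^1,Q^2$ of $Q$, with lattice parts $\Lambda^1,\Lambda^2$ and hubs $u,a_i,b_i,v,b_i',a_i'$, sharing exactly $u$ and $v$. Add:

- the eight chords $ub_i,\ va_i,\ ub_i',\ va_i'$ ($i=1,2$);
- the first $r-2$ of the *links* $a_1a_2,\ b_1b_2,\ a_1'a_2'$;
- $j:=k-2r$ *diagonals* in $\Lambda^1$: for $1\le t\le j$ put $p=p_t=(0,10t,-10t)$ and $q=p+(1,-1,0)$; their two common neighbors are $\varrho=p+(1,0,-1)$ and $\varsigma=p+(0,-1,1)$; add the edge $\varrho\varsigma$.

Since $\varrho-\varsigma=(1,1,-2)$, the diagonals are new edges. They fit into $\Lambda^1$ with room to spare: $10j+3\le10(k-4)+3\le L$. The chords give the obstruction, the links give connectivity at the price of two crossings each, and each diagonal raises the crossing number by one. For $r=3$, $k=6$ there is one link, $a_1a_2$, and no diagonal.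

**Lemma 14.** $G$ is $r$-connected.

*Proof.* Let $|X|\le r-1\le4$. By Lemma 12, $Q^1-X$ and $Q^2-X$ are connected. The sets $\{u\}$, $\{v\}$ and the vertex sets of the $r-2$ links are $r$ pairwise disjoint sets, so one of them avoids $X$. If it is $\{u\}$ or $\{v\}$, the two blocks share a surviving vertex; if it is a link, the link joins them. $\square$

**Lemma 15.** $\operatorname{cr}(G)\le k$.

*Proof.* Use the four lunes $D^1,T,D^2,B$ of Section 1 with the hubs placed as there, and draw $Q^i$ in $D^i$ without crossings and with exactly the hubs on the boundary. The boundary of $T$ shows $u,a_1,b_1,v,b_2,a_2$. Draw $ub_1,va_1,ub_2,va_2$ and the links $a_1a_2,b_1b_2$, if present, in $T$ like straight diagonals of a convex hexagon. The interleaving pairs are $\{ub_1,va_1\}$ and $\{ub_2,va_2\}$; further $a_1a_2$ with $ub_1$ and $ub_2$; and $b_1b_2$ with $va_1$ and $va_2$. No others interleave: $ub_1,va_2$ do not, $va_1,ub_2$ do not, $a_1a_2,b_1b_2$ do not, and all remaining pairs share an end. In $B$ we have the same with primes, with $a_1'a_2'$ crossing $ub_1'$ and $ub_2'$ if present. So there are four crossings between chords and two for each link, $4+2(r-2)=2r$ in all. Each diagonal $\varrho\varsigma$ is drawn through the two triangular faces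 at the edge $pq$, with one crossing; different diagonals use different triangles. The total is $2r+j=k$. $\square$

**Lemma 16.** Every drawing of $G$ with at most $m$ crossings leaves a double frame uncrossed and has at least $k$ crossings. Hence $\operatorname{cr}(G)=k$.

*Proof.* **Step 1: an uncrossed frame.** By Lemma 13, applied in $Q^1$ and $Q^2$ with $M=2m+1$, the hypothesis of Lemma 11 holds: paths from different blocks share no inner vertex, and all paths consist of edges of the blocks, so they contain no chord. They contain no link or diagonal either. Lemma 11 gives a double frame $H$ left uncrossed, with chords, links and diagonals outside $H$.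

**Step 2: $2r$ crossing pairs of chords and links.** Lemma 8(2) gives four crossing pairs of chords, and Lemma 8(3) gives two crossing pairs for each of the $r-2$ links. These $2r$ pairs are distinct.

**Step 3: one more crossing near each diagonal.** For $1\le t\le j$ let $N_t$ consist of the lattice edges between vertices of $\Lambda^1$ at lattice distance at most $3$ from $p_t$ (all coordinates differ by at most $3$), together with the diagonal $\varrho\varsigma$. By the choice of $p_t$ no lattice vertex within distance $3$ of $p_t$ is missing from $\Lambda^1$, and the $N_t$ are pairwise disjoint because the $p_t$ are at mutual distance at least $10$. We show that $N_t$ is nonplanar. Write points as $p+i(1,-1,0)+l(1,0,-1)\leftrightarrow(i,l)$; then lattice adjacency means difference $\pm(1,0),\pm(0,1)$ or $\pm(1,-1)$. The vertices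
$$p=(0,0),\quad q=(1,0),\quad \varrho=(0,1),\quad \varsigma=(1,-1)$$
are pairwise adjacent, using the diagonal for $\varrho\varsigma$. The ten points
$$(-1,0),(-1,1),(-1,2),(0,2),(1,1),(2,0),(2,-1),(2,-2),(1,-2),(0,-1)$$
form, in this order, a cycle disjoint from them. All ten are at distance at most $2$ from $p$, for $(i,l)$ has lattice distance $\max(|i|,|l|,|i+l|)$. Each of the four vertices has a neighbor on the cycle: $p\sim(-1,0)$, $q\sim(2,0)$, $\varrho\sim(0,2)$, $\varsigma\sim(1,-2)$. Contracting the cycle to one vertex gives a $K_5$ minor, so $N_t$ is nonplanar. Hence in the drawing two edges of $N_t$ cross each other.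

**Step 4: count.** The $j$ pairs from Step 3 are distinct from each other, because the $N_t$ are disjoint, and from the $2r$ pairs of chords and links. So there are at least $2r+j=k$ crossings. A drawing with more than $m$ crossings has more than $k$, as $m\ge2k$. Thus $\operatorname{cr}(G)\ge k$, and Lemma 15 gives equality. $\square$

*Proof of Theorem 1.* $G$ is $r$-connected by Lemma 14 and $\operatorname{cr}(G)=k$ by Lemma 16. A straight-line drawing with at most $m$ crossings would leave a double frame uncrossed by Lemma 16, contradicting Proposition 10. So $\overline{\mathrm{cr}}(G)>m$. $\square$

With $r=3$, $k=6$ this disproves the conjecture.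

## 9. The same obstruction for pseudolines

A *pseudoline* is a properly embedded copy of $\mathbb R$ in the plane; proper means that it leaves every bounded set in both directions. A drawing is *pseudolinear* if its edges extend to pairwise distinct pseudolines, any two of which meet in exactly one point, where they cross. For example, a straight-line drawing is pseudolinear if its edges span distinct, pairwise nonparallel lines. A drawing in which two edges cross twice is not pseudolinear, nor is one in which two edges with a common end cross.

In a pseudolinear drawing any two edges have at most one common point. So Lemma 9 applies. Only the two steps of Proposition 10, which used angles and convex hulls, need a replacement.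

**Proposition 17.** Let $G$ contain a double frame $H$ and its eight chords. No pseudolinear drawing of $G$ leaves $H$ uncrossed.

*Proof.* Suppose there is one, and use the notation of Lemma 9.

**Step 1: $I_i$ is the unbounded side of $W_i$.** Drop the index $i$. Let $\ell_1\supset ub$, $\ell_2\supset va$, $\ell_3\supset ub'$, $\ell_4\supset va'$ be the pseudolines. Then
$$\ell_1\cap\ell_2=\{x\},\quad \ell_3\cap\ell_4=\{x'\},\quad \ell_1\cap\ell_3=\{u\},\quad \ell_2\cap\ell_4=\{v\},$$
and $W$ consists of $[u,x]\subset\ell_1$, $[x,v]\subset\ell_2$, $[v,x']\subset\ell_4$, $[x',u]\subset\ell_3$. Suppose $I$ is bounded.

Follow $\ell_1$ from $x$ through $b$. We enter $I$ by Lemma 9(3), and as $\ell_1$ leaves every bounded set, we must meet $W$ again, in a point $y$ beyond $x$. It is not on $[u,x]$, as $\ell_1$ has no self-intersection; not on $\ell_2$, which meets $\ell_1$ only in $x$; and not on $\ell_3$, which meets $\ell_1$ only in $u$. So $y\in\ell_1\cap\ell_4$ lies on the part $[v,x']$ of $\ell_4$.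

Follow $\ell_4$ from $x'$ through $a'$. Again we enter $I$ by Lemma 9(3) and must meet $W$ again, in a point $y'$ strictly beyond $x'$ as seen from $v$. It is not on $[v,x']$, not on $\ell_3$, which meets $\ell_4$ only in $x'$, and not on $\ell_2$, which meets $\ell_4$ only in $v$. So $y'$ lies on $[u,x]\subset\ell_1$, and $y'\in\ell_1\cap\ell_4$.

Since $y$ lies on $[v,x']$ and $y'$ lies strictly beyond $x'$ on $\ell_4$, we have $y\ne y'$. This contradicts $|\ell_1\cap\ell_4|=1$.

**Step 2: $W_2-\{u,v\}\subset O_1$.** Let $\Phi\in\{F,F'\}$. By Lemma 8(1), for each $i$ the chords of block $i$ in $\Phi$ are $e^i=u\hat b_i$ and $g^i=v\hat a_i$, where for each $i$ the hats mean either both primed or both unprimed. The boundary order of $\Phi$ is $u,\hat a_1,\hat b_1,v,\hat b_2,\hat a_2$. In it, $\{u,\hat b_1\}$ and $\{v,\hat a_2\}$ do not interleave, so by Lemma 7 $e^1$ and $g^2$ cross an even number of times; having at most one common point, they do not meet. Likewise $g^1$ and $e^2$ do not meet. The edges $e^1,e^2$ share only $u$, and $g^1,g^2$ share only $v$. So $(e^2\cup g^2)-\{u,v\}$ misses the part of $W_1$ in $\Phi$. It also misses the rest of $W_1$, which lies in $\{u,v\}$ and the other face, while $(e^2\cup g^2)-\{u,v\}\subset\Phi\cup\{\hat a_2,\hat b_2\}$.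 It is connected, since $e^2$ and $g^2$ cross at an interior point of both, and it contains $\hat b_2\in H^2-\{u,v\}\subset O_1$. So it lies in $O_1$. Applying this to $\Phi=F$ and $\Phi=F'$ gives $W_2-\{u,v\}\subset O_1$.

**Step 3: contradiction.** The set $I_1$ is disjoint from $O_1$ and from $W_1\ni u,v$, so by Step 2 it misses $W_2$. By Step 1, $I_1$ is the component of $S^2-W_1$ that contains $\infty$. It is connected, so it lies in the component of $S^2-W_2$ that contains $\infty$, which is $I_2$ by Step 1. Hence $H^1-\{u,v\}\subset I_1\subset I_2$. But $H^1-\{u,v\}\subset O_2$ by Lemma 9(2), and $O_2\cap I_2=\emptyset$. $\square$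

*Proof of Theorem 3.* Take the graph $G$ of Section 8, with $m\ge2k$ as before. It is $r$-connected and $\operatorname{cr}(G)=k$. A pseudolinear drawing with at most $m$ crossings would leave a double frame uncrossed by Lemma 16, contradicting Proposition 17. $\square$
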